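\title{Surface group actions on the circle of Euler number zero form a path-connected space}

\begin{abstract}
Let $\Sigma$ be a closed oriented surface of genus $g\ge 2$. We prove that the space of representations of $\pi_1(\Sigma)$ in $\mathrm{Homeo}_+(S^1)$ of Euler number zero is path-connected. Hence its image in the quotient by semi-conjugacy, the space of foliated products $S^1\times\Sigma$, is path-connected as well. Each handle is first deformed, with its commutator held fixed, until a primitive element of the handle group has a fixed point or the handle preserves a non-atomic measure with an irrational rotation number. Then all handles are shrunk at once by linear interpolation.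
\end{abstract}

\section{Foliated products and the main theorem}\label{sec:intro}

Let $\Sigma$ be a closed oriented surface of genus $g\ge 2$, with fundamental group
\[
\Gamma=\pi_1(\Sigma)=\Big\langle a_1,b_1,\dots,a_g,b_g\ \Big|\ \prod_{i=1}^g[a_i,b_i]\Big\rangle,\qquad [a,b]=aba^{-1}b^{-1},
\]
and let $G=\mathrm{Homeo}_+(S^1)$ be the group of orientation-preserving homeomorphisms of $S^1=\mathbb R/\mathbb Z$ with the $C^0$ topology. The space $\mathrm{Hom}(\Gamma,G)$ carries the topology of pointwise convergence; it is the subspace of $G^{2g}$ formed by the tuples that satisfy the relation. A circle bundle over $\Sigma$ is \emph{flat} if it admits a foliation transverse to the fibers, and through the monodromy representation $\mathrm{Hom}(\Gamma,G)$ is the space of flat circle bundles over $\Sigma$.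

Flat bundles up to equivalence correspond to the quotient $\mathrm{Hom}(\Gamma,G)/\!\sim$ by \emph{semi-conjugacy}. Write $\rho_1\succeq\rho_2$ if there is a monotone, possibly non-injective, continuous map $h\colon S^1\to S^1$ of degree one with $h\circ\rho_1(\gamma)=\rho_2(\gamma)\circ h$ for all $\gamma\in\Gamma$. Semi-conjugacy is the equivalence relation generated by $\succeq$, and the quotient carries the quotient topology.

To define the \emph{Euler number} $e(\rho)$, lift the maps $\rho(a_i),\rho(b_i)$ to homeomorphisms of $\mathbb R$ that commute with $x\mapsto x+1$. The product of the commutators of the lifts covers the identity of $S^1$, so it is a translation $x\mapsto x+e(\rho)$ by an integer, and this integer does not depend on the lifts. It is the Euler number of the flat bundle, and it is invariant under semi-conjugacy. The flat bundles with $e=0$ are exactly the \emph{foliated products}: the product bundle $S^1\times\Sigma$ with a foliation transverse to the circle fibers.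

Near a given $\rho$ the lifts can be chosen continuously, so $e$ is locally constant. By the Milnor--Wood inequality, a circle bundle over $\Sigma$ admits a flat structure if and only if $|e|\le 2g-2$. Thus $e$ cuts $\mathrm{Hom}(\Gamma,G)$, and its quotient, into $4g-3$ nonempty open and closed pieces, and one asks whether a piece falls apart further. For the piece that contains the trivial representation, the question is posed in \cite{GAC}: \emph{is the space of foliated products
\[
\{[\rho]\in \mathrm{Hom}(\Gamma,G)/\!\sim\ :\ e(\rho)=0\}
\]
connected?} The answer is yes, already before passing to the quotient.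

\begin{theorem}\label{thm:main}
The space $\mathrm{Hom}_0=\{\rho\in\mathrm{Hom}(\Gamma,G): e(\rho)=0\}$ is path-connected. Hence its continuous image $\{[\rho]:e(\rho)=0\}$ in $\mathrm{Hom}(\Gamma,G)/\!\sim$ is path-connected, and in particular connected.
\end{theorem}

The simplest families in $\mathrm{Hom}_0$ suggest this answer. The lifts of elements of $G$ form a convex set of functions, so $G$ is path-connected. The representations with $\rho(b_i)=\mathrm{id}$ for all $i$ form a copy of $G^g$, and the representations by rotations form a torus; both contain the trivial representation. If all $\rho(\gamma)$ fix the point $0$, take the lifts $f$ that fix $\mathbb Z$, and let $f_t$ be $x\mapsto t f(x/t)$ on $[0,t]$ and the identity on $[t,1]$, extended periodically; as $t$ decreases from $1$ to $0$ this is a path of representations that ends at the trivial one, since $|f_t(x)-x|\le t$. In genus two, every pair $(a,b)\in G^2$ gives the point $(a,b,b,a)$ of $\mathrm{Hom}_0$, and these points form a copy of $G^2$.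

The last family shows where the difficulty lies: the condition $e=0$ puts no restriction on a single handle, and for a general tuple the convex structure of the space of lifts has no relation to the product of commutators. The proof rests on reading the equation $[a,b]=c$ as the conjugacy equation
\begin{equation}\label{eq:conj}
a\,b\,a^{-1}=c\,b .
\end{equation}
When a lift $b$ has a fixed point, its conjugacy class is recorded by the sign of $b(x)-x$, and signs do survive linear interpolation. Section~\ref{sec:shrink} turns this into a contraction of all handles at once (Proposition~\ref{prop:shrink}), under the assumption that each $b_i$ has a fixed point or acts as an irrational rotation on a measure preserved by the handle. Section~\ref{sec:handle} shows that any handle can be brought into this form, up to a change of basis, without changing its commutator (Proposition~\ref{prop:handle}). Section~\ref{sec:proof} combines the two. The Milnor--Wood inequality, the assumption $g\ge2$ and the particular form of $\sim$ are not used in the proof; the assumption $e=0$ is used once, in Proposition~\ref{prop:shrink}.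

\section{Lifts, rotation numbers and primitive elements}\label{sec:prelim}

\subsection*{The group of lifts}
Let $T(x)=x+1$, and let $\tilde G$ be the group of increasing homeomorphisms of $\mathbb R$ that commute with $T$, with the metric $\|f-g\|=\sup_x|f(x)-g(x)|$. It is a topological group, and $\tilde G\to G$ is a covering homomorphism with central kernel $\langle T\rangle$. A commutator $[f,g]$ in $\tilde G$ depends only on the images of $f,g$ in $G$, so $\mathrm{Hom}_0$ is the set of tuples in $G^{2g}$ whose lifts $a_i,b_i\in\tilde G$ satisfy $\prod[a_i,b_i]=\mathrm{id}$. Convex combinations of elements of $\tilde G$ lie in $\tilde G$. An increasing bijection of $\mathbb R$ is a homeomorphism, so it lies in $\tilde G$ as soon as it commutes with $T$.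

Composition is written as juxtaposition. We write $f<g$ if $f(x)<g(x)$ for all $x$; for $f,g\in\tilde G$ periodicity then gives $g-f\ge\delta$ for some $\delta>0$. A \emph{fixed point} of $f\in\tilde G$ is a point of $\operatorname{Fix}(f)=\{x\in\mathbb R: f(x)=x\}$, while a \emph{fixed point on the circle} is an $x$ with $f(x)=x+m$ for some $m\in\mathbb Z$. The \emph{gaps} of a closed set $P\subset\mathbb R$ are the components of $\mathbb R\setminus P$; if $P$ is nonempty and $T$-invariant, they are bounded. For $r,s\in\tilde G$ we have $r^{-1}s(x)>x$ if and only if $s(x)>r(x)$, so as functions with values in $\{-,0,+\}$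
\begin{equation}\label{eq:sign}
\operatorname{sgn}(r^{-1}s-\mathrm{id})=\operatorname{sgn}(s-r).
\end{equation}
Two elementary facts are used throughout.
\begin{itemize}
\item[(P)] If nondecreasing maps $f_n$ commuting with $T$ converge pointwise to a continuous map $f$, they converge uniformly. (Take a finite grid in $[0,1]$ on whose intervals $f$ varies little, and trap $f_n(x)$ between the values at neighboring grid points.) Hence a family in $\tilde G$ that is pointwise continuous in a real parameter is a continuous path in $\tilde G$.
\item[(C)] If $q$ is an increasing homeomorphism of an open interval $J$ with $q>\mathrm{id}$, there is an increasing homeomorphism $\theta\colon J\to\mathbb R$ with $\theta q\theta^{-1}=T$. (The intervals $q^n[e,qe]$ cover $J$; map $[e,qe]$ affinely onto $[0,1]$ and extend by $\theta q^n=T^n\theta$.)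
\end{itemize}

\subsection*{Rotation numbers}
For $f\in\tilde G$ the limit $\operatorname{rot}(f)=\lim_{n\to\infty} f^n(x)/n$ exists and does not depend on $x$. We use the following standard properties.
\begin{itemize}
\item[(R1)] $\operatorname{rot}$ is continuous and conjugation invariant on $\tilde G$, and $\operatorname{rot}(f^iT^j)=i\operatorname{rot}(f)+j$.
\item[(R2)] For integers $m$ and $q\ge1$, $\operatorname{rot}(f)=m/q$ if and only if $f^q(x)=x+m$ for some $x$.
\item[(R3)] If $f^n(x)\ge x+m$ for some $x$ and some $n\ge1$, then $\operatorname{rot}(f)\ge m/n$.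
\item[(R4)] If $h\colon\mathbb R\to\mathbb R$ is nondecreasing, $hT=h+1$ and $hf=h+\tau$, then $\operatorname{rot}(f)=\tau$, because $h-\mathrm{id}$ is bounded and $hf^n=h+n\tau$.
\end{itemize}
A \emph{monotone coordinate} is a continuous nondecreasing $h\colon\mathbb R\to\mathbb R$ with $hT=h+1$; it is the distribution function of a non-atomic probability measure on the circle. We say that $f$ \emph{translates $h$ by $\tau$} if $hf=h+\tau$. The maps that translate $h$ form a subgroup of $\tilde G$, on which the amount of translation is a homomorphism to $\mathbb R$.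
\begin{itemize}
\item[(R5)] (Poincar\'e.) If $\operatorname{rot}(f)=\alpha\notin\mathbb Q$, then $f$ translates some monotone coordinate by $\alpha$. The circle map induced by $f$ has a minimal set $K$ (a nonempty closed invariant set with no smaller such subset), which is the circle or a Cantor set, hence perfect. We call the preimage $\mathcal K\subset\mathbb R$ of $K$ the \emph{minimal set of $f$}.
\end{itemize}
A nonempty relatively open subset of a perfect closed set $\mathcal K\subset\mathbb R$ is uncountable.

At a rational value the rotation number may resist perturbation; at an irrational value a push on the minimal set changes it.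

\begin{lemma}[strict monotonicity]\label{lem:strict}
Let $f\in\tilde G$ have irrational rotation number $\alpha$ and minimal set $\mathcal K$. Let $z\in\tilde G$ satisfy $z\ge\mathrm{id}$ and $z(k)>k$ for some $k\in\mathcal K$. Then $\operatorname{rot}(fz)=\operatorname{rot}(zf)>\alpha$. Consequently, if $(z_s)_{0\le s\le 1}$ is a path in $\tilde G$ from $\mathrm{id}$ to $z$, then $\operatorname{rot}(fz_s)=\operatorname{rot}(z_sf)$ is rational for some $s$.
\end{lemma}

\begin{proof}
The set of $k\in\mathcal K$ with $z(k)>k$ is relatively open, hence uncountable, and $\mathcal K$ has countably many gaps. So we may take $k$ not to be an endpoint of a gap. Let $f$ translate the monotone coordinate $h$ by $\alpha$, and put $\eta=h(zk)-h(k)\ge 0$.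

We claim that $\eta>0$. Otherwise $h$ is constant on $U=(k,zk)$, and $U$ contains a point $k'$ of $\mathcal K$ since $k$ is not an endpoint of a gap. The $\omega$-limit set of the image of $k'$ in the circle is a nonempty closed invariant subset of $K$, hence is $K$. So $f^n(k')-j\in U$ for some $n\ge1$ and $j\in\mathbb Z$, and applying $h$ gives $n\alpha-j=0$, which is absurd.

Choose $n\ge1$ and $m\in\mathbb Z$ with $0<m-n\alpha<\eta$. Since $z\ge\mathrm{id}$, we have $(fz)^n(k)\ge f^n(zk)$, and $h(f^nzk)=h(k)+\eta+n\alpha>h(k+m)$. As $h$ is nondecreasing, $(fz)^n(k)>k+m$, and (R3) gives $\operatorname{rot}(fz)\ge m/n>\alpha$. The maps $fz=f(zf)f^{-1}$ and $zf$ are conjugate. Finally, $s\mapsto\operatorname{rot}(fz_s)$ is continuous and not constant, so it takes a rational value.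
\end{proof}

\subsection*{The free group of rank two}
Let $\mathbb F$ be the free group on $A,B$. An element of $\mathbb F$ is \emph{primitive} if it belongs to a basis. For $(a,b)\in\tilde G^2$ and $w\in\mathbb F$, let $w(a,b)\in\tilde G$ be the value of the word $w$. The values of primitive words are the \emph{primitive elements} of the pair $(a,b)$, and the value of a basis is a \emph{basis pair}; a basis pair has the same primitive elements as $(a,b)$. If $\mathbb F$ is the fundamental group of a handle, primitive words are the ones carried by non-separating simple closed curves; this picture guides the proof but is not used in it. We need Nielsen's theorem that every automorphism of $\mathbb F$ sends $[A,B]$ to a conjugate of $[A,B]^{\pm1}$.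

\begin{lemma}\label{lem:free}
\begin{itemize}
\item[(a)] Every homomorphism $\tau\colon\mathbb F\to\mathbb Q$ vanishes on some primitive word.
\item[(b)] If $w$ is primitive, there is a basis $(A',B')$ of $\mathbb F$ with $B'$ conjugate to $w$ and $[A',B']=[A,B]$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Clear denominators, so that $\tau$ has integer values, and replace $A$ or $B$ by its inverse to get a basis $(X,Y)$ with $\tau(X),\tau(Y)\ge0$. If both values are positive, say $\tau(X)\ge\tau(Y)>0$, the basis $(XY^{-1},Y)$ has nonnegative values with a smaller sum. After finitely many steps one value is $0$.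

(b) Take a basis $(X,w)$. By Nielsen's theorem $[X,w]$ is conjugate to $[A,B]^{\pm1}$. If the sign is $-$, replace $X$ by $X^{-1}$, using $[X^{-1},w]=X^{-1}[X,w]^{-1}X$. Now $[X,w]=\gamma[A,B]\gamma^{-1}$ for some $\gamma\in\mathbb F$; put $(A',B')=(\gamma^{-1}X\gamma,\gamma^{-1}w\gamma)$.
\end{proof}

\section{Shrinking all handles at once}\label{sec:shrink}

Suppose $\prod[a_i,b_i]=\mathrm{id}$ in $\tilde G$. The plan is to move the commutators $c_i=[a_i,b_i]$ to the identity, keeping their product trivial, and to let each handle follow its commutator by solving \eqref{eq:conj} for $a_i$. The product stays trivial if we move the partial products $w_i=c_1\cdots c_i$ instead, with $w_0=w_g=\mathrm{id}$ fixed. With one more map $v_i=w_ib_i$ per handle, everything in \eqref{eq:conj} becomes a quotient: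
\begin{equation}\label{eq:quot}
c_i=w_{i-1}^{-1}w_i,\qquad b_i=w_i^{-1}v_i,\qquad c_ib_i=w_{i-1}^{-1}v_i .
\end{equation}
By \eqref{eq:sign}, the fixed points and directions of motion of these maps are read off from the way the graphs of $w_{i-1},w_i,v_i$ cross, and this pattern is unchanged when all graphs are pulled linearly toward the diagonal.

\begin{example}\label{ex:sine}
For $0<\varepsilon<1/2\pi$ let
\[
w=\mathrm{id}+\varepsilon Y,\quad Y(x)=\sin 2\pi x,\qquad v=\mathrm{id}+\varepsilon X,\quad X(x)=\tfrac12(1+\sin2\pi x).
\]
Both maps lie in $\tilde G$. Put $b=w^{-1}v$, so that $wb=v$. The function $Z=X-Y=\frac12(1-\sin2\pi x)$ is nonnegative with zero set $\frac14+\mathbb Z$, and $Z'=X$ is nonnegative with zero set $\frac34+\mathbb Z$. So for every $\varepsilon$ the map $b$ fixes $\frac14+\mathbb Z$, the map $v$ fixes $\frac34+\mathbb Z$, and both move all other points up. Take $e=\frac34$, map $[e,be]$ affinely onto $[e+\frac12,v(e+\frac12)]$, and extend by $ab^n=v^na$ to a map $(\frac14,\frac54)\to(\frac34,\frac74)$, then by continuity and periodicity to $a\in\tilde G$. Then $aba^{-1}=v=wb$,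 that is, $[a,b]=w$. Also $[a^{-1},v]=bv^{-1}=w^{-1}$, so $(a,b,a^{-1},v)$ is a point of $\mathrm{Hom}_0$ in genus two, with $w_1=w$ and $v_1=v_2=v$.

As $\varepsilon\to0$ the maps $w,v,b$ tend to the identity, but $a$ cannot, since $a(\frac14)=\frac34$. To first order, $b$ is a step of length $\varepsilon$ along the vector field $Z$ and $v$ is a step along $Z'$. The relation $a(b^ne)=v^n(e+\frac12)$ with $n\approx s/\varepsilon$ therefore forces $a$ to converge to the map that carries the flow line of $Z$ through $e$ to the flow line of $Z'$ through $e+\frac12$ (Step~3 below proves this in general). Since $Z'(x+\frac12)=Z(x)$, the limit is the translation by $\frac12$. The tuple converges to one with $b_1=b_2=\mathrm{id}$, which is then joined to the identity linearly.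
\end{example}

The construction of $a$ in the example works for any sign pattern and depends continuously on parameters.

\begin{lemma}[continuous conjugation]\label{lem:conj}
Let $I$ be an interval with least element $0$. Let $f_\tau,g_\tau$ $(\tau\in I)$ be paths in $\tilde G$ such that the functions $\sigma=\operatorname{sgn}(f_\tau-\mathrm{id})$ and $\sigma'=\operatorname{sgn}(g_\tau-\mathrm{id})$ do not depend on $\tau$, and suppose $P=\{\sigma=0\}$ is nonempty. Let $a\in\tilde G$ satisfy $af_0a^{-1}=g_0$, and choose a point $e_J$ in each gap $J$ of $P$, with $e_{TJ}=Te_J$. Then there is a path $a_\tau$ $(\tau\in I)$ in $\tilde G$ with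
\[
a_0=a,\qquad a_\tau f_\tau a_\tau^{-1}=g_\tau,\qquad a_\tau|_P=a|_P,\qquad a_\tau(e_J)=a(e_J)\ \text{ for all } J.
\]
\end{lemma}

\begin{proof}
From $af_0a^{-1}=g_0$ we get $\sigma'\circ a=\sigma$; so $\operatorname{Fix}(g_\tau)=aP$, and its gaps are the intervals $aJ$. Put $a_\tau=a$ on $P$. Let $J$ be a gap with $\sigma=+$, and $e=e_J$. On $[e,f_\tau e]$ let $a_\tau$ be the composition
\[
[e,f_\tau e]\longrightarrow[e,f_0e]\xrightarrow{\ a\ }[ae,g_0ae]\longrightarrow[ae,g_\tau ae]
\]
whose outer maps are affine and increasing. It sends $f_\tau e$ to $g_\tau ae$. The intervals $f_\tau^n[e,f_\tau e]$ tile $J$ and the intervals $g_\tau^n[ae,g_\tau ae]$ tile $aJ$, so the rule $a_\tau f_\tau^n=g_\tau^na_\tau$ $(n\in\mathbb Z)$ extends $a_\tau$ to an increasing bijection $J\to aJ$. On gaps with $\sigma=-$ use $f_\tau^{-1},g_\tau^{-1}$ in place of $f_\tau,g_\tau$. Then $a_\tau$ is an increasing bijection of $\mathbb R$; it commutes with $T$ because the base points are equivariant; it conjugates $f_\tau$ to $g_\tau$; and $a_0=a$.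

By (P) it remains to show that $\tau\mapsto a_\tau(x)$ is continuous for $x$ in a gap $J$, and after passing to inverses we may assume $\sigma=+$ on $J$. The map $(\tau,y)\mapsto a_\tau(y)$ is continuous on the closed set $\{e\le y\le f_\tau e\}$ of $I\times J$, and on the closed set $\{f_\tau^{-1}e\le y\le e\}$, where it equals $g_\tau^{-1}a_\tau f_\tau(y)$. So it is continuous on their union. Given $\tau_0$, choose $n$ with $f_{\tau_0}^{-n}x\in[e,f_{\tau_0}e)$. For $\tau$ near $\tau_0$ the point $f_\tau^{-n}x$ lies in $(f_\tau^{-1}e,f_\tau e)$, and $a_\tau(x)=g_\tau^na_\tau(f_\tau^{-n}x)$ is continuous at $\tau_0$.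
\end{proof}

The hypothesis $P\ne\emptyset$ cannot be dropped: the translations by $\frac13$ and by $\frac13+\tau$ have the constant sign $+$ and are not conjugate in $\tilde G$ for $\tau>0$, by (R1). This is why the handles must be prepared before they are shrunk.

\begin{proposition}\label{prop:shrink}
Let $a_i,b_i\in\tilde G$ $(1\le i\le g)$ satisfy $\prod[a_i,b_i]=\mathrm{id}$. Suppose each index $i$ is of one of the following types.
\begin{itemize}
\item[I.] The map $b_i$ has a fixed point in $\mathbb R$.
\item[II.] The maps $a_i,b_i$ translate a monotone coordinate $h_i$ by amounts $\alpha_i,\beta_i$ with $\beta_i\notin\mathbb Q$.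
\end{itemize}
Then there is a path of tuples in $\tilde G^{2g}$ with $\prod[\,\cdot\,,\cdot\,]=\mathrm{id}$ from $(a_i,b_i)_i$ to the tuple of identities.
\end{proposition}

\begin{proof}
Define $c_i,w_i,v_i$ as in \eqref{eq:quot}. The hypothesis $\prod[a_i,b_i]=\mathrm{id}$ says that $w_g=w_0=\mathrm{id}$.

\medskip\noindent\emph{Step 1: Lipschitz displacement functions.} The direct interpolation $\mathrm{id}+\varepsilon(w_i-\mathrm{id})$, $\mathrm{id}+\varepsilon(v_i-\mathrm{id})$ preserves all signs, but the limiting vector fields $v_i-w_i$ and $v_i-w_{i-1}$ are only continuous. A flow line of such a field can reach a zero in finite time, as for $\sqrt{|x|}$ at $0$; if this happens for one of the two fields and not for the other, matching flow lines as in Example~\ref{ex:sine} does not produce a homeomorphism. A change of coordinate supplies Lipschitz fields with the same signs.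

Let $N=2g$ and
\[
\psi=\frac1N\,(w_0+\dots+w_{g-1}+v_1+\dots+v_g)\in\tilde G .
\]
Each summand $r$ satisfies $0<r(y)-r(x)\le N(\psi(y)-\psi(x))$ for $x<y$, so $r\psi^{-1}$ is increasing and $N$-Lipschitz; this includes $\psi^{-1}=w_0\psi^{-1}$. Hence the functions
\[
Y_i=w_i\psi^{-1}-\psi^{-1}\quad(0\le i\le g),\qquad X_i=v_i\psi^{-1}-\psi^{-1}\quad(1\le i\le g)
\]
are $1$-periodic and $N$-Lipschitz, and $Y_0=Y_g=0$. Since $\psi$ is increasing,
\[
\operatorname{sgn}(\psi v_i\psi^{-1}-\psi w_i\psi^{-1})=\operatorname{sgn}(v_i\psi^{-1}-w_i\psi^{-1})=\operatorname{sgn}(X_i-Y_i),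
\]
and the same computation applies to the pairs $(v_i,w_{i-1})$ and $(w_i,w_{i-1})$. Conjugating the tuple by $(1-t)\,\mathrm{id}+t\psi$, $0\le t\le1$, joins it to its conjugate by $\psi$ through tuples that satisfy the relation. The types are preserved (replace $h_i$ by $h_i\psi^{-1}$). We replace the tuple by its conjugate and keep the functions $X_i,Y_i$. Now
\begin{equation}\label{eq:models}
\begin{gathered}
\operatorname{sgn}(v_i-w_i)=\operatorname{sgn}(X_i-Y_i),\qquad \operatorname{sgn}(v_i-w_{i-1})=\operatorname{sgn}(X_i-Y_{i-1}),\\
\operatorname{sgn}(w_i-w_{i-1})=\operatorname{sgn}(Y_i-Y_{i-1}).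
\end{gathered}
\end{equation}

\medskip\noindent\emph{Step 2: the path of commutators.} Let $\varepsilon_0=1/2N$. For $0\le\varepsilon\le\varepsilon_0$ the maps $\mathrm{id}+\varepsilon Y_i$ and $\mathrm{id}+\varepsilon X_i$ are increasing, so they lie in $\tilde G$. Define
\[
w_i^\tau=\begin{cases}(1-\tau)w_i+\tau(\mathrm{id}+\varepsilon_0Y_i), & 0\le\tau\le1,\\ \mathrm{id}+\varepsilon Y_i\ \text{ with }\ \varepsilon=(2-\tau)\varepsilon_0, & 1\le\tau\le2,\end{cases}
\]
and define $v_i^\tau$ in the same way from $v_i$ and $X_i$. Then $w_0^\tau=w_g^\tau=\mathrm{id}$ for all $\tau$; this is where $e=0$ enters. A convex combination of two numbers with the same sign has that sign, so by \eqref{eq:models} the functions $\operatorname{sgn}(v_i^\tau-w_i^\tau)$, $\operatorname{sgn}(v_i^\tau-w_{i-1}^\tau)$ and $\operatorname{sgn}(w_i^\tau-w_{i-1}^\tau)$ do not depend on $\tau\in[0,2)$. Put $c_i^\tau=(w_{i-1}^\tau)^{-1}w_i^\tau$. Then $\prod c_i^\tau=\mathrm{id}$, $c_i^0=c_i$ and $c_i^2=\mathrm{id}$. In Steps 3 and 4 we fix $i$ and find paths $a_i^\tau,b_i^\tau$ $(0\le\tau\le2)$ starting at $a_i,b_i$ with $[a_i^\tau,b_i^\tau]=c_i^\tau$.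 We drop the index $i$ from $a,b,c,h,\alpha,\beta$.

\medskip\noindent\emph{Step 3: handles of type I.} Put
\[
b^\tau=(w_i^\tau)^{-1}v_i^\tau,\qquad \beta^\tau=(w_{i-1}^\tau)^{-1}v_i^\tau=c^\tau b^\tau .
\]
These are paths on $[0,2]$ that end at $\mathrm{id}$, and $ab^0a^{-1}=\beta^0$. Let $Z=X_i-Y_i$ and $Z'=X_i-Y_{i-1}$. By \eqref{eq:sign}, for $\tau<2$ we have $\operatorname{sgn}(b^\tau-\mathrm{id})=\operatorname{sgn}Z$ and $\operatorname{sgn}(\beta^\tau-\mathrm{id})=\operatorname{sgn}Z'$, and $P=\{Z=0\}=\operatorname{Fix}(b)$ is nonempty. Choose equivariant base points $e_J$. Lemma~\ref{lem:conj} gives a path $a^\tau$ on $[0,2)$ with $a^\tau b^\tau(a^\tau)^{-1}=\beta^\tau$, that is, $[a^\tau,b^\tau]=c^\tau$, with $a^\tau=a$ on $P$ and $a^\tau e_J=ae_J$. We must show that $a^\tau$ converges in $\tilde G$ as $\tau\to2$. We index the end of the path by $\varepsilon\to0$ and write $a_\varepsilon,b_\varepsilon,\beta_\varepsilon$.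

Let $\Phi^s$ and $\Psi^s$ $(s\in\mathbb R)$ be the flows of $Z$ and $Z'$. They exist for all time and commute with $T$, since the fields are Lipschitz and periodic. We claim that for each $s$, uniformly on $\mathbb R$,
\begin{equation}\label{eq:euler}
b_\varepsilon^{\lfloor s/\varepsilon\rfloor}\to\Phi^s,\qquad \beta_\varepsilon^{\lfloor s/\varepsilon\rfloor}\to\Psi^s\qquad(\varepsilon\to0).
\end{equation}
Let $R,S$ be two of the functions $X_i,Y_i,Y_{i-1}$, let $M$ bound their absolute values, and let $y=(\mathrm{id}+\varepsilon R)^{-1}(\mathrm{id}+\varepsilon S)(x)$. Then $y-x=\varepsilon(S(x)-R(y))$, so $|y-x|\le2M\varepsilon$ and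
\[
|y-x-\varepsilon(S-R)(x)|=\varepsilon|R(x)-R(y)|\le 2MN\varepsilon^2 .
\]
The choices $(R,S)=(Y_i,X_i)$ and $(X_i,Y_i)$ give $b_\varepsilon^{\pm1}=\mathrm{id}\pm\varepsilon Z+O(\varepsilon^2)$ uniformly. With $L=2N$ a Lipschitz constant of $Z$, the integral equation of the flow gives $\|\Phi^{\pm\varepsilon}-(\mathrm{id}\pm\varepsilon Z)\|\le L\|Z\|\varepsilon^2$. So $\|b_\varepsilon^{\pm1}-\Phi^{\pm\varepsilon}\|\le C\varepsilon^2$ for a constant $C$. By Gronwall's inequality $\Phi^t$ is $e^{L|t|}$-Lipschitz. For $n\ge0$,
\[
b_\varepsilon^{n}-\Phi^{n\varepsilon}=\sum_{k=1}^{n}\Big(\Phi^{(n-k)\varepsilon}\,b_\varepsilon\,b_\varepsilon^{k-1}-\Phi^{(n-k)\varepsilon}\,\Phi^{\varepsilon}\,b_\varepsilon^{k-1}\Big),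
\]
and each term is at most $e^{Ln\varepsilon}C\varepsilon^2$ in absolute value; for negative exponents replace $b_\varepsilon,\Phi^\varepsilon$ by their inverses. With $n=\lfloor s/\varepsilon\rfloor$ we have $|n|\varepsilon\le|s|+\varepsilon$, so the total error is $O(\varepsilon)$, and $\|\Phi^{n\varepsilon}-\Phi^s\|\le\varepsilon\|Z\|$. The same argument with $Y_{i-1}$ in place of $Y_i$ treats $\beta_\varepsilon$. This proves \eqref{eq:euler}.

On a gap $J$ of $P$ the field $Z$ has constant sign and vanishes at the ends. By uniqueness of solutions the flow line $s\mapsto\Phi^se_J$ stays in $J$; it is strictly monotone, and its limits at $\pm\infty$ are zeros of $Z$. So it is a homeomorphism $\mathbb R\to J$. Likewise $s\mapsto\Psi^s(ae_J)$ is a homeomorphism $\mathbb R\to aJ$, and it has the same direction because $\operatorname{sgn}Z'\circ a=\operatorname{sgn}Z$. Define $\bar a=a$ on $P$ and $\bar a(\Phi^se_J)=\Psi^s(ae_J)$ on $J$. This is an increasing bijection of $\mathbb R$ that commutes with $T$, so $\bar a\in\tilde G$.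

Let $x=\Phi^se_J$ with $Z>0$ on $J$, and let $s'<s<s''$. By \eqref{eq:euler}, for small $\varepsilon$,
\[
b_\varepsilon^{\lfloor s'/\varepsilon\rfloor}e_J<x<b_\varepsilon^{\lfloor s''/\varepsilon\rfloor}e_J .
\]
Apply $a_\varepsilon$, use $a_\varepsilon b_\varepsilon^ne_J=\beta_\varepsilon^n(ae_J)$, and let $\varepsilon\to0$:
\[
\Psi^{s'}(ae_J)\le\liminf a_\varepsilon(x)\le\limsup a_\varepsilon(x)\le\Psi^{s''}(ae_J).
\]
Letting $s',s''\to s$ gives $a_\varepsilon(x)\to\bar a(x)$. If $Z<0$ on $J$, exchange $s'$ and $s''$. On $P$ all the maps equal $a$. By (P), $a_\varepsilon\to\bar a$ uniformly, and $a^2=\bar a$ completes the path. The handle ends at $(\bar a,\mathrm{id})$.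

\medskip\noindent\emph{Step 4: handles of type II.} Here $b$ has no fixed point to anchor a conjugacy, but it moves the intervals that support $c$ freely, and this leaves room to solve \eqref{eq:conj} with $b^\tau=b$ constant. The fibers of $h$ are points or compact intervals. Let $I_y=h^{-1}(y)$, $y\in\Theta$, be the nondegenerate ones, and $E=\mathbb R\setminus\bigcup_{y\in\Theta}\operatorname{int}I_y$. We have $TI_y=I_{y+1}$, $aI_y=I_{y+\alpha}$, $bI_y=I_{y+\beta}$, so $E$ is invariant under $T,a,b$. Since $hc=h$, the map $c$ preserves every fiber, hence fixes $E$ pointwise. For $\tau<2$,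
\[
\operatorname{Fix}(c^\tau)=\{w_i^\tau=w_{i-1}^\tau\}=\{w_i=w_{i-1}\}=\operatorname{Fix}(c),
\]
and $c^2=\mathrm{id}$. So every $c^\tau$ fixes $E$ pointwise and preserves each $I_y$. Put $b_\tau'=c^\tau b$. Then $b_\tau'I_y=I_{y+\beta}$ and $b'_\tau=b$ on $E$. Moreover $ab=cba=ba$ on $E$.

Since $\beta$ is irrational, $\mathbb Z^2$ acts freely on $\Theta$ by $(n,m)\cdot y=y+n\beta+m$. Choose a representative $y_0$ in each orbit. Let $a^\tau=a$ on $E$ and
\[
a^\tau=T^m\,(b'_\tau)^n\,a\,b^{-n}\,T^{-m}\qquad\text{on } I_{y_0+n\beta+m};
\]
freeness makes the pair $(n,m)$ unique. At the endpoints of $I_{y_0+n\beta+m}$, which lie in $E$, the formula reduces to $b^nab^{-n}=a$, so the two definitions agree. The map $a^\tau$ sends each $I_y$ increasingly onto $I_{y+\alpha}$ and equals $a$ on $E$. Hence it is an increasing bijection that commutes with $T$, and $ha^\tau=h+\alpha$. From $b_0'=cb=aba^{-1}$ we get $a^0=a$. On $I_{y_0+n\beta+m}$,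
\[
a^\tau b=T^m(b'_\tau)^{n+1}a\,b^{-n-1}T^{-m}b=b'_\tau a^\tau,
\]
and on $E$ we have $a^\tau b=ab=ba=b'_\tau a^\tau$. So $[a^\tau,b]=b'_\tau b^{-1}=c^\tau$. The family $a^\tau$ is pointwise continuous on $[0,2]$, hence continuous by (P).

\medskip\noindent\emph{Step 5: commuting handles.} At $\tau=2$ every commutator is $\mathrm{id}$, and we move the handles independently through commuting pairs. A handle of type I is $(\bar a,\mathrm{id})$; join $\bar a$ to $\mathrm{id}$ linearly. A handle of type II is a commuting pair $(\bar a,b)$ that translates $h$ by $\alpha,\beta$. For $0\le s<1$ let $h_s=(1-s)\,\mathrm{id}+sh\in\tilde G$. With $z=h_s^{-1}(y)$,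
\[
h_s\bar ah_s^{-1}(y)=(1-s)\bar a z+s\,h(z)+s\alpha=y+(1-s)(\bar az-z)+s\alpha,
\]
and the same formula holds for $b$ and $\beta$. As $\bar a-\mathrm{id}$ and $b-\mathrm{id}$ are bounded, the conjugated pair converges uniformly, as $s\to1$, to the pair of translations by $\alpha$ and $\beta$, which is joined to $(\mathrm{id},\mathrm{id})$ through translations.
\end{proof}

\section{Deforming one handle with its commutator fixed}\label{sec:handle}

Up to a change of basis, the two types in Proposition~\ref{prop:shrink} are the following two properties.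

\begin{definition}
A pair $(a,b)\in\tilde G^2$ is \emph{good} if some primitive element of it has a fixed point on the circle, and \emph{bad} otherwise. It is \emph{measured} if $a$ and $b$ translate a common monotone coordinate and at least one of the two amounts is irrational.
\end{definition}

These notions are unchanged by conjugation in $\tilde G$ and by multiplying $a,b$ by powers of $T$, and a basis pair of a bad pair is bad. For translations by $\alpha$ and $\beta$, the map $w(a,b)$ is the translation by $i\alpha+j\beta$, where $i,j$ are the exponent sums of $w$. If $\alpha,\beta$ are rational, the pair is good by Lemma~\ref{lem:free}(a). If $1,\alpha,\beta$ are linearly independent over $\mathbb Q$, it is bad and measured.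

\begin{proposition}\label{prop:handle}
Let $(a,b)\in\tilde G^2$ and $c=[a,b]$. There is a path $(a_t,b_t)$ in $\tilde G^2$ starting at $(a,b)$, with $[a_t,b_t]=c$ for all $t$, that ends at a pair which is good or measured.
\end{proposition}

The mechanism is an invariant that must be irrational for a bad pair and that a suitable deformation is forced to change. The rotation number of a generator cannot serve, by the following lemma.

\begin{lemma}\label{lem:measured}
If $(a,b)$ is bad and $\operatorname{rot}(a)$ is irrational, then $(a,b)$ is measured.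
\end{lemma}

\begin{proof}
Let $a$ translate the monotone coordinate $h$ by $\alpha\notin\mathbb Q$. Suppose $hb-h$ is not constant. Choose integers $n,m$ with $n\alpha+m$ strictly between its values at two points $x_1,x_2$, so that $h(bx_1)<h(a^nT^mx_1)$ and $h(bx_2)>h(a^nT^mx_2)$. Then $bx_1<a^nT^mx_1$ and $bx_2>a^nT^mx_2$, so $bx=a^nT^mx$ for some $x$. Thus $a^{-n}b$ has a fixed point on the circle, although $(A,A^{-n}B)$ is a basis. This contradicts badness, so $b$ translates $h$.
\end{proof}

The right invariant is the rotation number of one generator measured in units of the other. For positive translations $u,v$ by $\alpha,\beta$ this is $\beta/\alpha$, and if it is rational, Lemma~\ref{lem:free}(a), applied to $\operatorname{rot}/\alpha$, gives a primitive element that is the identity. For noncommuting $u,v$ the invariant needs a point at which $uv$ and $vu$ agree, that is, a fixed point of the commutator. Badness provides one: it allows the subtractive Euclidean algorithm to run forever on the pair of maps.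

\begin{lemma}\label{lem:fixc}
If $(u,v)$ is bad, then $c=[u,v]$ has a fixed point in $\mathbb R$.
\end{lemma}

\begin{proof}
Multiply by powers of $T$ so that $u,v>\mathrm{id}$, and put $(u_0,v_0)=(u,v)$. Let $(u_n,v_n)$ be a basis pair with $u_n,v_n>\mathrm{id}$. The primitive element $u_nv_n^{-1}$ has no fixed point, so $u_n>v_n$ or $u_n<v_n$. Put
\[
(u_{n+1},v_{n+1})=\begin{cases}(u_nv_n^{-1},\,v_n)&\text{if }u_n>v_n\quad(\text{first kind}),\\ (u_n,\,v_nu_n^{-1})&\text{if }u_n<v_n\quad(\text{second kind}).\end{cases}
\]
Both entries are again $>\mathrm{id}$. The identities $[XY^{-1},Y]=[X,Y]=[X,YX^{-1}]$ show that $[u_n,v_n]=c$, that is, $u_nv_n=c\,v_nu_n$, for all $n$. Both kinds of step occur infinitely often: if from some $n$ on all steps were of the first kind, then $u_n>v_n^k$ for all $k$, which is impossible since $v_n\ge\mathrm{id}+\delta$; the other case is the same with $u$ and $v$ exchanged.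

The sequences $u_n,v_n$ are pointwise nonincreasing and bounded below by $\mathrm{id}$. As $u_n>v_n$ infinitely often and $u_n<v_n$ infinitely often, they have the same pointwise limit $\kappa\ge\mathrm{id}$, a nondecreasing function. At a step of the first kind $u_n=u_{n+1}v_{n+1}$, so $u_n(x)\ge\kappa(v_{n+1}x)\ge\kappa(\kappa x)$. In the limit $\kappa x\ge\kappa\kappa x\ge\kappa x$, so $\kappa\kappa=\kappa$. Let $p=\kappa(0)$. Then $u_np\to p$ and $v_np\to p$. At steps of the first kind $c^{-1}u_np=v_{n+1}u_{n+1}p>p$, so $c^{-1}p\ge p$. At steps of the second kind $v_n=v_{n+1}u_{n+1}$ and $cv_np=u_{n+1}v_{n+1}p>p$, so $cp\ge p$. Hence $cp=p$.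
\end{proof}

\subsection*{The window map}
Let $u,v\in\tilde G$ with $u,v>\mathrm{id}$, let $p$ be a fixed point of $c=[u,v]$, and put $x=(vu)^{-1}p$. Then $vux=p$ and $uvx=c\,vux=p$. So $v$ maps the fundamental domain $[x,ux]$ of $u$ onto the fundamental domain $[vx,u(vx)]=[vx,p]$. Consequently there is a unique increasing homeomorphism $V$ of $\mathbb R$ that commutes with $u$ and equals $v$ on $[x,ux]$, namely $V=u^nvu^{-n}$ on $u^n[x,ux]$. We call $V$ the \emph{window map} of $(u,v,p)$ and $x$ its \emph{starting point}. In general $V$ does not commute with $T$.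

For a homeomorphism $W$ that is increasing and commutes with $u$, let $\operatorname{rot}_u(W)=\operatorname{rot}(\theta W\theta^{-1})$, where $\theta u\theta^{-1}=T$ as in (C). Transported by $\theta$, the facts (P), (R1)--(R5) and Lemma~\ref{lem:strict} hold for such maps, with $u$ in the role of $T$.

\begin{lemma}\label{lem:window}
If $(u,v)$ is bad, then $\operatorname{rot}_u(V)$ is irrational.
\end{lemma}

\begin{proof}
We encode $V$ in a map that treats $u$ and $v$ symmetrically and on which the Euclidean step of Lemma~\ref{lem:fixc} acts as a first return map. Fix $p$. Call a triple $(u',v',x')$ \emph{admissible} if $(u',v')$ is a basis pair of $(u,v)$ and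
\[
u'v'x'=v'u'x'=p,\qquad u'x'>x',\qquad v'x'>x'.
\]
The triple $(u,v,x)$ is admissible. We now drop the primes and let $(u,v,x)$ be any admissible triple. From $p=u(vx)>ux$ and $p=v(ux)>vx$ we get $ux,vx\in(x,p)$. Let $R$ be the bijection of $[x,p)$ given by
\[
R=v\colon[x,ux)\to[vx,p),\qquad R=u^{-1}\colon[ux,p)\to[x,vx);
\]
see Figure~\ref{fig:window}.

\emph{Claim: if the map $R$ of an admissible triple has a periodic orbit, then some primitive element has a fixed point.} We induct on the number $n$ of points of a periodic orbit $O$. If $n=1$, then $v$ or $u$ has a fixed point. If $ux=vx$, then $uv^{-1}$ fixes $vx$. Let $n>1$ and $ux\ne vx$. The triple $(v,u,x)$ is admissible and its map is $R^{-1}$, which has the same periodic orbits. So we may assume $ux>vx$. Put $(u_1,v_1,x_1)=(uv^{-1},v,vx)$. This triple is admissible: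
\[
u_1v_1x_1=uvx=p,\quad v_1u_1x_1=vux=p,\quad u_1x_1=ux>x_1,\quad v_1x_1=v^2x>vx=x_1 .
\]
Its map $R_1$ on $[vx,p)$ is $v$ on $[vx,ux)$ and $vu^{-1}$ on $[ux,p)$. This is the first return map of $R$ to $[vx,p)$. Indeed, on $[vx,ux)$ we have $R=v$, with values in $[vx,p)$. A point $y\in[ux,p)$ goes to $u^{-1}y\in[x,vx)\subset[x,ux)$, outside $[vx,p)$, and then to $vu^{-1}y\in[vx,p)$. Since $R$ sends $[x,vx)$ into $[vx,p)$, the orbit $O$ meets $[vx,p)$. If $O$ were contained in $[vx,p)$, it would miss $[x,vx)=R[ux,p)$, so $R=v$ on $O$; then $v^ny=y$ for $y\in O$, and $vy=y$ because $v$ is increasing, contrary to $n>1$. So $O\cap[vx,p)$ is a periodic orbit of $R_1$ with fewer than $n$ points, and the claim follows by induction.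

Return to the original triple, where $u\ge\mathrm{id}+\delta$. Starting from $y\in[x,ux)$, the map $R$ applies $v$ and then applies $u^{-1}$ until the point is back in $[x,ux)$. So the first return map $r$ of $R$ to $[x,ux)$ sends $y$ to the point of $[x,ux)$ in the $u$-orbit of $vy=Vy$. If $\operatorname{rot}_u(V)$ is rational, then $V^ny=u^my$ for some $y$, $m$ and $n\ge1$, by (R2), and we may take $y\in[x,ux)$ since $V$ commutes with $u$. Then $r^ny$ lies in the $u$-orbit of $y$ and in $[x,ux)$, so $r^ny=y$. Thus $R$ has a periodic orbit, and by the claim $(u,v)$ is good.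
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.9cm,y=1cm]
\draw[very thick] (0,2) -- (6.5,2);
\draw[very thick,dashed] (6.5,2) -- (10,2);
\draw[very thick,dashed] (0,0) -- (3.5,0);
\draw[very thick] (3.5,0) -- (10,0);
\foreach \s in {0,6.5,10} \draw (\s,1.88) -- (\s,2.12);
\foreach \s in {0,3.5,10} \draw (\s,-0.12) -- (\s,0.12);
\node[above] at (0,2.1) {$x$}; \node[above] at (6.5,2.1) {$ux$}; \node[above] at (10,2.1) {$p$};
\node[below] at (0,-0.1) {$x$}; \node[below] at (3.5,-0.1) {$vx$}; \node[below] at (10,-0.1) {$p$};
\draw[->] (3.25,1.85) -- node[pos=0.2,below left] {$v$} (6.75,0.15);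
\draw[->,dashed] (8.25,1.85) -- node[pos=0.15,below right] {$u^{-1}$} (1.75,0.15);
\end{tikzpicture}
\caption{When $uvx=vux=p$, the interval $[x,p)$ is cut at $ux$ (top) and the two pieces are exchanged (bottom): $v$ maps $[x,ux)$ onto $[vx,p)$, and $u^{-1}$ maps $[ux,p)$ onto $[x,vx)$. For translations $u,v$ by $\alpha,\beta$ this is the rotation by $\beta$ modulo $\alpha+\beta$.}
\label{fig:window}
\end{figure}

\begin{proof}[Proof of Proposition~\ref{prop:handle}]
Assume that $(a,b)$ is bad and not measured; otherwise the constant path works. Multiply $a,b$ by powers of $T$ to get $u,v>\mathrm{id}$ with $[u,v]=c$. It suffices to find the path from $(u,v)$ and multiply back. By Lemma~\ref{lem:fixc} there is $p\in\operatorname{Fix}(c)$; let $V$ be the window map of $(u,v,p)$ and $x$ its starting point. By Lemma~\ref{lem:window}, $\operatorname{rot}_u(V)$ is irrational. Let $\mathcal K\subset\mathbb R$ be the minimal set of $V$: it is closed, perfect, and invariant under $u$ and $V$. By Lemmas~\ref{lem:strict} and~\ref{lem:window}, a deformation of the pair that composes the window map with an upward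 push of a point of $\mathcal K$ must pass through a good pair. The task is to make such a push without changing the commutator.

By Lemma~\ref{lem:measured}, $\operatorname{rot}(u)=m/q$ in lowest terms, $q\ge1$. Let $Q=u^qT^{-m}$ and $P=\operatorname{Fix}(Q)$, a nonempty closed set invariant under the abelian group $H=\langle u,T\rangle$. We note:
\begin{equation}\label{eq:star}
\text{if $u^iT^j$ has a fixed point, then $q\mid i$ and $u^iT^j$ is a power of $Q$.}
\end{equation}
Indeed $im/q+j=0$ by (R1) and (R2), so $i=qr$ and $j=-mr$ for some integer $r$. There are three cases, according to the position of $\mathcal K$; they cover all possibilities.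

\medskip\noindent\emph{Case A: $\mathcal K\not\subset P$.} If $z$ commutes with $u$, then $[u,vz]=uvzu^{-1}z^{-1}v^{-1}=c$. So we look for a push in the centralizer of $u$, and off $P$ there is one. The group $H$ permutes the gaps of $P$. An element that preserves a gap $J$ fixes its endpoints, so by \eqref{eq:star} the stabilizer of $J$ is $\langle Q\rangle$, and $Q$ has no fixed point in $J$. Choose one gap $J$ in each $H$-orbit and, by (C), an increasing homeomorphism $\theta_J\colon J\to\mathbb R$ that conjugates $Q|_J$ to $T^{\pm1}$. For $s\in[0,1]$ let $z_s(y)=\theta_J^{-1}(\theta_J(y)+s)$ on $J$; it commutes with $Q|_J$. For $\gamma\in H$ let $z_s=\gamma\,(z_s|_J)\,\gamma^{-1}$ on $\gamma J$, which is well defined because $\gamma J$ determines $\gamma$ up to a power of $Q$. Let $z_s=\mathrm{id}$ on $P$. Then $z_s$ is an increasing bijection that commutes with $T$ and $u$; it is continuous in $s$ by (P); $z_0=\mathrm{id}$; and $z_1\ge\mathrm{id}$ moves every point of $\mathcal K\setminus P$ strictly up.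

The pair $(u,vz_s)$ has $vz_s>\mathrm{id}$ and commutator $c$. The window map $V_s$ of $(u,vz_s,p)$ has starting point $(vz_su)^{-1}p=(vuz_s)^{-1}p=z_s^{-1}x$. On $[z_s^{-1}x,uz_s^{-1}x]=z_s^{-1}[x,ux]$ we have $V_s=vz_s=Vz_s$, and both $V_s$ and $Vz_s$ commute with $u$, so $V_s=Vz_s$. By Lemma~\ref{lem:strict}, $\operatorname{rot}_u(V_{s_1})$ is rational for some $s_1$, and by Lemma~\ref{lem:window} the pair $(u,vz_{s_1})$ is good. The path is $(u,vz_s)$, $0\le s\le s_1$.

\medskip\noindent\emph{Case B: $\mathcal K\subset P$ and $\mathcal K\not\subset\operatorname{Fix}(c)$.} The maps $z_s$ of Case A fix $P$, so they do not move $\mathcal K$. Instead we push near a periodic orbit of $u$ in $\mathcal K$, by a map that commutes with $u$ except near one point $k_0$ of the orbit. The commutator changes only near $k_0$, where $c$ has no fixed point, so the change is undone by a conjugation.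

The set $\mathcal K\setminus\operatorname{Fix}(c)$ is relatively open and nonempty, hence uncountable, so it contains a point $k_0$ outside the countable orbit $Hp$. We have $Qk_0=k_0$ and $ck_0\ne k_0$. By \eqref{eq:star} the points $k_0,uk_0,\dots,u^{q-1}k_0$ have distinct images in $\mathbb R/\mathbb Z$, and the image of $p$ is none of them. So there is an open interval $N\ni k_0$ such that $N\cap cN=\emptyset$ and the intervals
\[
N_{ij}=u^iT^jN\qquad(0\le i<q,\ j\in\mathbb Z)
\]
are pairwise disjoint and do not contain $p$. Choose an open interval $S\ni k_0$ with $S\cup QS\subset N$, which is possible because $Qk_0=k_0$. For $s\in[0,1]$ let $\zeta_s(y)=y+\frac s2\operatorname{dist}(y,\mathbb R\setminus S)$, an increasing homeomorphism of $\mathbb R$ that is the identity off $S$ and has $\zeta_s\ge\mathrm{id}$, $\zeta_1k_0>k_0$. Let $z_s$ equal $(u^iT^j)\zeta_s(u^iT^j)^{-1}$ on $N_{ij}$ and the identity off $\bigcup N_{ij}$. Then $z_s$ is a path in $\tilde G$ with $z_0=\mathrm{id}$, $z_s\ge\mathrm{id}$ and $z_sp=p$. We compute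
\[
[u,z_sv]=(uz_su^{-1})\,c\,z_s^{-1}=z_s\,(\beta_sc)\,z_s^{-1},\qquad \beta_s=z_s^{-1}\,(uz_su^{-1}).
\]
The map $uz_su^{-1}$ is the product of the maps $(u^iT^j)\zeta_s(u^iT^j)^{-1}$ over $1\le i\le q$ and $j\in\mathbb Z$. The factors with $1\le i<q$ are factors of $z_s$, supported in $N_{ij}$. Since $u^qT^j=T^{j+m}Q$, the factors with $i=q$ are the maps $T^jQ\zeta_sQ^{-1}T^{-j}$, supported in $T^jQS\subset T^jN$. So $z_s$ and $uz_su^{-1}$ both preserve every $N_{ij}$, and they agree off $\bigcup_jT^jN$. Hence $\beta_s$ is the identity off $\bigcup_jT^jN$ and preserves each $T^jN$. In particular $\beta_sp=p$.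

We claim that $\operatorname{sgn}(\beta_sc-\mathrm{id})=\operatorname{sgn}(c-\mathrm{id})$ for all $s$. If $cy\notin\bigcup_jT^jN$, then $\beta_scy=cy$. If $cy\in T^jN$, then $y\notin T^jN$ because $N\cap cN=\emptyset$, and the points $cy$ and $\beta_scy$ of the interval $T^jN$ lie on the same side of $y$. Since $\operatorname{Fix}(c)\ni p$ is nonempty, Lemma~\ref{lem:conj}, applied to the constant path $c$, the path $\beta_sc$ and the initial conjugator $\mathrm{id}$, gives a path $y_s$ in $\tilde G$ with $y_0=\mathrm{id}$ and $y_scy_s^{-1}=\beta_sc$. The pairs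
\begin{equation}\label{eq:pathB}
(z_sy_s)^{-1}\,(u,\,z_sv)\,(z_sy_s),\qquad 0\le s\le1,
\end{equation}
form a path that starts at $(u,v)$, and all have commutator $y_s^{-1}\beta_sc\,y_s=c$.

It remains to see that $(u,z_sv)$ is good for some $s$. We have $z_sv>\mathrm{id}$, and $c_s=[u,z_sv]=z_s\beta_scz_s^{-1}$ fixes $p$. The window map $V_s$ of $(u,z_sv,p)$ has starting point $(z_svu)^{-1}p=(vu)^{-1}p=x$. From $u(z_sv)x=c_s(z_sv)ux=c_sz_sp=p$ we get $z_svx=u^{-1}p=vx$. So $z_s$ fixes both ends of the fundamental domain $[vx,p]$ of $u$. Let $\hat z_s$ be the homeomorphism that commutes with $u$ and equals $z_s$ on $[vx,p]$. It satisfies $\hat z_0=\mathrm{id}$ and $\hat z_s\ge\mathrm{id}$, and it is pointwise continuous in $s$. On $[x,ux]$ we have $V_s=z_sv=\hat z_sV$, so $V_s=\hat z_sV$ everywhere. Some point $u^lk_0$ of $\mathcal K$ lies in $[vx,p)$. Write $l=qr+i$ with $0\le i<q$. Because $Qk_0=k_0$, we have $u^lk_0=u^iT^{mr}k_0$, and $\hat z_1$ sends this point to $u^iT^{mr}\zeta_1k_0>u^lk_0$. By Lemma~\ref{lem:strict}, $\operatorname{rot}_u(V_{s_1})$ is rational for some $s_1$, and by Lemma~\ref{lem:window}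 the pair $(u,z_{s_1}v)$ is good. We stop the path \eqref{eq:pathB} at $s_1$.

\medskip\noindent\emph{Case C: $\mathcal K\subset\operatorname{Fix}(c)$.} We show that this case does not occur: $u$ and $v$ would commute on an invariant set and so preserve a measure. First we show that $v=V$ on $\mathcal K$. Let $y\in\mathcal K\cap[x,ux]$. Then $vy=Vy\in\mathcal K$, so $u^lvy\in\mathcal K\subset\operatorname{Fix}(c)$ for all $l\in\mathbb Z$. We claim $vu^ly=u^lvy$ for all $l$. This holds for $l=0$. If it holds for $l$, then $uv=cvu$ gives
\[
vu^{l+1}y=c^{-1}uv\,u^ly=c^{-1}u^{l+1}vy=u^{l+1}vy,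
\]
\[
u\,(vu^{l-1}y)=c\,vu^ly=c\,u^lvy=u^lvy,
\]
so it holds for $l+1$ and $l-1$. Hence $vu^ly=u^lVy=Vu^ly$. Every point of $\mathcal K$ has the form $u^ly$, so $v=V$ on $\mathcal K$ and $v\mathcal K=\mathcal K$.

Let $M$ be the closure of the image of $\mathcal K$ in $\mathbb R/\mathbb Z$. It is invariant under the circle maps induced by $u$ and $v$, and $c$ induces the identity on it, so these two maps commute on $M$. The Markov--Kakutani theorem states that commuting continuous affine self-maps of a nonempty compact convex set in a locally convex space have a common fixed point. Applied to the Borel probability measures on $M$ with the weak-$*$ topology, it gives a probability measure $\mu$ on the circle invariant under both maps. Let $\tilde\mu$ be its lift to $\mathbb R$, and let $h(y)=\tilde\mu[0,y)$ for $y\ge0$ and $h(y)=-\tilde\mu[y,0)$ for $y<0$. Then $h$ is nondecreasing, $hT=h+1$, and $h(y')-h(y)=\tilde\mu[y,y')$ for $y\le y'$. For $\gamma=w(u,v)$, invariance of $\tilde\mu$ gives $h(\gamma y')-h(\gamma y)=h(y')-h(y)$, so $h\gamma-h$ is a constant, equal to $\operatorname{rot}(\gamma)$ by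 (R4). Therefore $w\mapsto\operatorname{rot}(w(u,v))$ is a homomorphism $\mathbb F\to\mathbb R$.

If $\operatorname{rot}(v)$ is rational, this homomorphism has rational values. By Lemma~\ref{lem:free}(a) some primitive element has rotation number $0$, hence a fixed point by (R2), and the pair is good. If $\operatorname{rot}(v)$ is irrational, then $\mu$ has no atom: the atoms of largest mass would form a finite set permuted by the circle map of $v$, which has no periodic point by (R2). Then $h$ is continuous, and the pair is measured. Both conclusions contradict the assumption on $(a,b)$.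
\end{proof}

\section{Proof of the main theorem}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\rho\in\mathrm{Hom}_0$, with lifts $a_i,b_i\in\tilde G$ and $\prod[a_i,b_i]=\mathrm{id}$. We join $\rho$ to the trivial representation inside $\mathrm{Hom}_0$. Apply Proposition~\ref{prop:handle} to each handle in turn, leaving the others fixed. No commutator changes, so the image of this path in $G^{2g}$ stays in $\mathrm{Hom}_0$, and we may assume that every pair $(a_i,b_i)$ is good or measured.

If $(a_i,b_i)$ is good, let $w$ be a primitive word such that $w(a_i,b_i)$ has a fixed point on the circle. Otherwise $(a_i,b_i)$ is measured, with monotone coordinate $h_i$; let $w\in\{A,B\}$ be such that $w(a_i,b_i)$ translates $h_i$ by an irrational amount. Lemma~\ref{lem:free}(b) gives a basis $(A_i',B_i')$ of $\mathbb F$ with $B_i'$ conjugate to $w$ and $[A_i',B_i']=[A,B]$. Put $a_i'=A_i'(a_i,b_i)$. In the good case $B_i'(a_i,b_i)$ is conjugate to $w(a_i,b_i)$, so $b_i'=B_i'(a_i,b_i)T^{k}$ has a fixed point in $\mathbb R$ for some integer $k$: the handle $(a_i',b_i')$ is of type I.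 In the measured case put $b_i'=B_i'(a_i,b_i)$. Every word in $a_i,b_i$ translates $h_i$, and the amount is a homomorphism to $\mathbb R$, so it is the same for $B_i'$ and for $w$: the handle is of type II. In both cases $[a_i',b_i']=[a_i,b_i]$, so $\prod[a_i',b_i']=\mathrm{id}$.

Proposition~\ref{prop:shrink} gives a path $(a_i'(t),b_i'(t))_i$ with trivial product of commutators from $(a_i',b_i')_i$ to the tuple of identities. Write $A=\xi_i(A_i',B_i')$ and $B=\eta_i(A_i',B_i')$ with words $\xi_i,\eta_i$, and put
\[
a_i(t)=\xi_i(a_i'(t),b_i'(t)),\qquad b_i(t)=\eta_i(a_i'(t),b_i'(t)).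
\]
The relation $[A,B]=[A_i',B_i']$ says that $[\xi_i(X,Y),\eta_i(X,Y)]=[X,Y]$ in the free group on $X,Y$, hence in every group. So $\prod[a_i(t),b_i(t)]=\prod[a_i'(t),b_i'(t)]=\mathrm{id}$ for all $t$. At the start $a_i(t),b_i(t)$ differ from $a_i,b_i$ by powers of the central element $T$, and at the end they are the identity. The image in $G^{2g}$ is a path in $\mathrm{Hom}_0$ from $\rho$ to the trivial representation. Thus $\mathrm{Hom}_0$ is path-connected.

The restriction of the quotient map to $\mathrm{Hom}_0$ is continuous and maps onto $\{[\rho]:e(\rho)=0\}$, which is therefore path-connected.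
\end{proof}

\begin{thebibliography}{9}

\bibitem{GAC}
\emph{Groups Acting on the Circle},
\texttt{https://legacy.slmath.org/workshops/739/schedules/19285/\allowbreak documents/2416/assets/23050}

\end{thebibliography}
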